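
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Pietsch integral operators on spaces of\\ vector-valued continuous functions: a counterexample}


\begin{abstract}
Let $T$ be a compact Hausdorff space, let $X,Y$ be Banach spaces, and let $G$ be the representing measure of a bounded operator $U:C(T,X)\to Y$. If $U$ is Pietsch integral, then $G$ takes its values in the space $PI(X,Y)$ of Pietsch integral operators and has bounded variation for the Pietsch integral norm. It has been conjectured that, conversely, these two properties of $G$ force $U$ to be Pietsch integral. We disprove this for $T=[0,1]$, $X=\ell_2$ and a suitable separable $Y$. More generally, for every non-scattered $T$ and every $X$ whose bidual is not injective, it fails for a suitable separable $Y$. In the positive direction,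 it holds if $T$ is scattered, if $Y$ is complemented in $Y^{**}$, or if the identity of $X$ factors through a space $C(K_0)$.
\end{abstract}

\section{The question and the results}

\subsection{Definitions}

Scalars are real or complex, and compact spaces are Hausdorff. We write $L(E,F)$ for the bounded linear operators between Banach spaces $E$ and $F$, $U_E$ for the closed unit ball of $E$, and $J_E:E\to E^{**}$ for the canonical embedding. Dual balls $U_{E^*}$ carry the weak$^*$ topology. A \emph{measure} on a compact space is a regular, countably additive Borel measure of bounded variation with values in a Banach space; $|m|$ is the variation of $m$.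

An operator $V\in L(E,F)$ is \emph{Pietsch integral} if there is an $F$-valued measure $\mu$ on $U_{E^*}$ such that
\[
V(e)=\int_{U_{E^*}}e^*(e)\,d\mu(e^*)\qquad(e\in E).
\]
We say that $\mu$ \emph{represents} $V$, write $PI(E,F)$ for the space of these operators, and put $\|V\|_{\mathrm{pint}}=\inf|\mu|(U_{E^*})$, the infimum over all representing $\mu$.

Let $T$ be a compact space with Borel $\sigma$-field $\Sigma$, and let $C(T,X)$ be the space of continuous functions $T\to X$ with the supremum norm. For $\varphi\in C(T)$ and $x\in X$ let $\varphi\otimes x$ be the function $t\mapsto\varphi(t)x$; the span $C(T)\otimes X$ of these functions is dense in $C(T,X)$. By the Riesz-type representation theorem of Dinculeanu (see \cite[p.~182]{DU}), every $U\in L(C(T,X),Y)$ has a \emph{representing measure}: a unique finitely additive $G:\Sigma\to L(X,Y^{**})$ of finite semivariation such that for every $y^*\in Y^*$ the $X^*$-valued set function $G_{y^*}$, $G_{y^*}(E)x=\langle G(E)x,y^*\rangle$, is a measure, and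
\[
y^*(Uf)=\int_Tf\,dG_{y^*}\qquad(f\in C(T,X),\ y^*\in Y^*).
\]
Here \emph{finite semivariation} means that $\sup\|\sum_iG(E_i)x_i\|<\infty$, the supremum over finite Borel partitions $(E_i)$ of $T$ and $x_i\in U_X$. We regard $Y$ as a subspace of $Y^{**}$. If $G$ takes values in $PI(X,Y)$, let
\[
|G|_{\mathrm{pint}}=\sup\sum_i\|G(E_i)\|_{\mathrm{pint}}\in[0,\infty],
\]
the supremum over all finite partitions $\{E_i\}$ of $T$ into Borel sets.

If $U$ is Pietsch integral, then $G$ takes values in $PI(X,Y)$ and $|G|_{\mathrm{pint}}<\infty$. The converse was conjectured in \cite{PIO}.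

\begin{conjecture}
If $U\in L(C(T,X),Y)$ has a representing measure $G$ such that
\begin{enumerate}
\item[(1)] $G(E)\in PI(X,Y)$ for each $E\in\Sigma$, and
\item[(2)] $|G|_{\mathrm{pint}}<\infty$,
\end{enumerate}
then $U\in PI(C(T,X),Y)$.
\end{conjecture}

Throughout, (1) and (2) refer to these two conditions.

\subsection{What the conjecture asks}

Put $K=U_{X^*}$. A function $f\in C(T,X)$ may be viewed as the scalar function $(t,x^*)\mapsto x^*(f(t))$ on $T\times K$. We shall see (Lemma~\ref{lem:COmega}) that $U$ is Pietsch integral exactly when there is a $Y$-valued measure $m$ on $T\times K$ with $Uf=\int x^*(f(t))\,dm(t,x^*)$. In that case $G(E)$ is represented by the measure $D\mapsto m(E\times D)$ on $K$, which explains why (1) and (2) are necessary. Conversely, (1) and (2) give, for each $E$ separately, a measure $m_E$ on $K$ that represents $G(E)$ and whose variation is under control. Representing measures are far from unique, and in essence the conjecture asks whether the $m_E$ can be chosen \emph{additively} in $E$, with the sums $\sum_i|m_{E_i}|(K)$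 still bounded over all partitions $\{E_i\}$.

The simplest cases suggest a positive answer. If $T$ is finite, one may choose $m_{\{t\}}$ for each point $t$ and add. If $X$ is the field of scalars, (1) and (2) say that $G$ is $Y$-valued and of bounded variation, and $m_E$ may be taken to be $G(E)$ times a point mass (Theorem~\ref{thm:B}(v) contains this case). If $Y$ is a dual space, a Hahn--Banach argument makes the choice (Theorem~\ref{thm:B}(iv)). Nevertheless the conjecture is false: we construct a space $Y$ in which every $G(E)$ can be represented cheaply, but the cheap representations belonging to finer and finer sets $E$ are incompatible.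

\subsection{Results}

A space $T$ is \emph{scattered} if every nonempty closed subset has a (relatively) isolated point. A Banach space $I$ is \emph{injective} if every bounded operator into $I$ from a subspace of a Banach space extends to a bounded operator on the whole space, and \emph{$1$-injective} if the extension can be chosen with the same norm. The following notion measures how much more expensive an integral representation becomes when its values are confined to the subspace in which the operator takes its values; Section~\ref{sec:blocks} explains it.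

\begin{definition}\label{def:block}
A \emph{block} for $X$ consists of a finite-dimensional space $L$, a subspace $Z\subset L$, operators $A:X\to Z$ and $B:Z\to X$ with $\|B\|\le1$, and an $L$-valued measure $\alpha$ on $K=U_{X^*}$ with
\[
Ax=\int_Kx^*(x)\,d\alpha(x^*)\quad(x\in X),\qquad|\alpha|(K)\le1 .
\]
Its \emph{size} is $|\operatorname{tr}(AB)|$. We say that $X$ \emph{has large blocks} if it has blocks of arbitrarily large size.
\end{definition}

\begin{theorem}\label{thm:A}
Let $T$ be non-scattered and let $X$ have large blocks. Then there are a separable Banach space $Y$ and an operator $U\in L(C(T,X),Y)$ whose representing measure $G$ satisfies \textup{(1)}, \textup{(2)} and $|G|_{\mathrm{pint}}\le1$, but $U\notin PI(C(T,X),Y)$. The space $\ell_2$ has large blocks. Hence the conjecture is false, already for $T=[0,1]$, $X=\ell_2$ and a separable $Y$.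
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] If $X^{**}$ is not injective (equivalently, by \cite{LR}, if $X$ is not an $\mathcal L_\infty$-space), then $X$ has large blocks. So for such $X$ and every non-scattered $T$ the conjecture fails for a suitable separable $Y$.
\item[(ii)] If $U\in PI(C(T,X),Y)$, then $|G|_{\mathrm{pint}}\le\|U\|_{\mathrm{pint}}$.
\item[(iii)] If $T$ is scattered, the conjecture holds for all $X,Y$, with $\|U\|_{\mathrm{pint}}=|G|_{\mathrm{pint}}$. Hence for a given $T$ the conjecture holds for all $X,Y$ if and only if $T$ is scattered.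
\item[(iv)] If $P$ is a bounded projection of $Y^{**}$ onto $Y$, the conjecture holds for all $T,X$, with $\|U\|_{\mathrm{pint}}\le\|P\|\,|G|_{\mathrm{pint}}$.
\item[(v)] If $i:X\to C(K_0)$ and $p:C(K_0)\to X$ are operators with $pi=\mathrm{id}_X$ for some compact $K_0$, the conjecture holds for all $T,Y$, with $\|U\|_{\mathrm{pint}}\le\|i\|\,\|p\|\,|G|_{\mathrm{pint}}$; and $\|U\|_{\mathrm{pint}}=|G|_{\mathrm{pint}}$ if $X=C(K_0)$.
\end{enumerate}
\end{theorem}

The case in which $T$ is non-scattered and $X$ is an $\mathcal L_\infty$-space not complemented in any $C(K_0)$ is not decided here. By part (iv), the space $Y$ of Theorem~\ref{thm:A} cannot be complemented in its bidual.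

Sections~\ref{sec:prelim}--\ref{sec:operator} prove Theorem~\ref{thm:A}. Section~\ref{sec:positive} proves parts (ii)--(v) of Theorem~\ref{thm:B}, and Section~\ref{sec:injective} proves part (i).

\section{Preliminaries}\label{sec:prelim}

For a measure $m$ on a compact space and a bounded scalar Borel function $h$, the integral $\int h\,dm$ is the limit of integrals of simple functions, and $\|\int h\,dm\|\le\int|h|\,d|m|$. We use the following facts freely.
\begin{itemize}
\item If $m$ is a finitely additive vector-valued set function with $\|m(D)\|\le\rho(D)$ for all Borel sets $D$, where $\rho$ is a finite positive regular measure, then $m$ is a measure and $|m|\le\rho$.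
\item If $R$ is a bounded operator and $m$ a measure, then $Rm$ is a measure and $|Rm|\le\|R\|\,|m|$.
\item Images of measures under continuous maps between compact spaces are measures, and the total variation does not increase. Sums $\sum_nm_n$ with $\sum_n|m_n|(\Omega)<\infty$ are measures of total variation at most $\sum_n|m_n|(\Omega)$.
\item (Ideal property.) If $V\in PI(E,F)$, $S\in L(E_0,E)$ and $R\in L(F,F_0)$, then $RVS\in PI(E_0,F_0)$ and $\|RVS\|_{\mathrm{pint}}\le\|R\|\,\|V\|_{\mathrm{pint}}\|S\|$. Indeed, if $\|S\|\le1$ and $\mu$ represents $V$, then the image of $R\mu$ under the continuous map $S^*:U_{E^*}\to U_{E_0^*}$ represents $RVS$.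
\end{itemize}

Any additive family $E\mapsto G(E)$ dominated by a scalar measure integrates to an operator; this is how we shall construct $U$.

\begin{lemma}\label{lem:build}
Let $\rho$ be a finite positive regular Borel measure on $T$ and let $G:\Sigma\to L(X,Y)$ be finitely additive with $\|G(E)\|\le\rho(E)$ for all $E\in\Sigma$. Then there is $U\in L(C(T,X),Y)$ with representing measure $G$, and
\[
U(\varphi\otimes x)=\int_T\varphi\,d(Gx)\qquad(\varphi\in C(T),\ x\in X),
\]
where $Gx$ is the $Y$-valued measure $E\mapsto G(E)x$.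
\end{lemma}

\begin{proof}
For an $X$-valued simple function $f=\sum_i1_{E_i}x_i$ with disjoint $E_i$ put $Uf=\sum_iG(E_i)x_i$. This is well defined and linear, and $\|Uf\|\le\sum_i\rho(E_i)\|x_i\|=\int\|f\|\,d\rho\le\rho(T)\sup_t\|f(t)\|$. Every $f\in C(T,X)$ has compact range, so it is a uniform limit of $X$-valued simple functions, and $U$ extends to $C(T,X)$. The formula for $U(\varphi\otimes x)$ holds for simple $\varphi$ by definition, and passes to uniform limits.

The estimate also shows that $G$ has finite semivariation. Since $\|G_{y^*}(E)\|\le\|y^*\|\rho(E)$, each $G_{y^*}$ is a measure. Finally $y^*Uf=\int f\,dG_{y^*}$ holds for simple $f$ and passes to uniform limits. By uniqueness, $G$ is the representing measure of $U$.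
\end{proof}

\section{Integral representations with values in a subspace}\label{sec:blocks}

In a block, $A$ maps into $Z$ but is represented by a measure with values in the larger space $L$. What would a $Z$-valued representing measure cost? The trace gives a lower bound.

\begin{lemma}\label{lem:trace}
Let $E$ be a Banach space, $Z$ a finite-dimensional space, $\sigma$ a countably additive $Z$-valued set function of bounded variation on the Borel sets of $U_{E^*}$, and $b\in L(Z,E)$. For the operator $S:Z\to Z$, $Sz=\int\xi(bz)\,d\sigma(\xi)$, we have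
\[
|\operatorname{tr}S|\le\|b\|\,|\sigma|(U_{E^*}).
\]
\end{lemma}

\begin{proof}
Since $\dim Z<\infty$, we may write $\sigma=h|\sigma|$ with $h:U_{E^*}\to Z$ measurable and $\|h\|=1$ $|\sigma|$-a.e. Let $(z_m)$ be a basis of $Z$ with coordinate functionals $(z_m^*)$. Then
\[
\operatorname{tr}S=\sum_mz_m^*(Sz_m)=\int\sum_m\xi(bz_m)\,z_m^*(h(\xi))\,d|\sigma|(\xi)=\int\xi(bh(\xi))\,d|\sigma|(\xi),
\]
and $|\xi(bh(\xi))|\le\|b\|$ for $|\sigma|$-almost all $\xi\in U_{E^*}$.
\end{proof}

Take $E=X$ and $b=B$. If $\sigma$ is a $Z$-valued measure representing $A:X\to Z$, then $S=AB$ and therefore $|\sigma|(K)\ge|\operatorname{tr}(AB)|$. So the size of a block is a lower bound for the Pietsch integral norm of $A$ as an operator into $Z$, whereas as an operator into $L$ it has Pietsch integral norm at most $1$. The two costs can really differ.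

\begin{example}[a block of size greater than $1$]
Let the scalars be real, $X=\ell_2^3$ and $L=\ell_1^8$, with unit vectors $e_\varepsilon$ indexed by $\varepsilon\in\{\pm1\}^3$. Let $a:X\to L$, $ax=\frac18\big(\sum_m\varepsilon_mx_m\big)_\varepsilon$, and $Z=a(X)$. To compute $\|ax\|$, the mean of $|\pm x_1\pm x_2\pm x_3|$, we may assume $x_1\ge x_2\ge x_3\ge0$. Then
\[
4\|ax\|=(x_1+x_2+x_3)+(x_1+x_2-x_3)+(x_1-x_2+x_3)+|x_1-x_2-x_3| .
\]
This is $4x_1$ if $x_1\ge x_2+x_3$, and $2(x_1+x_2+x_3)$ otherwise. Hence $\|ax\|=\max\{\|x\|_\infty,\frac12\|x\|_1\}$. The convex function $\sum x_m^2$ on the polytope $\{0\le x_m\le1,\ \sum x_m\le2\}$ attains its maximum at a vertex; the vertices are $0$--$1$ vectors with at most two entries equal to $1$, so the maximum is $2$ and $\|a^{-1}:Z\to X\|=\sqrt2$. Put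
\[
A=3^{-1/2}a,\qquad B=2^{-1/2}a^{-1},\qquad\alpha=\sum_\varepsilon\tfrac18e_\varepsilon\,\delta_{\varepsilon/\sqrt3},
\]
where $\varepsilon/\sqrt3$ stands for the functional $x\mapsto3^{-1/2}\sum_m\varepsilon_mx_m$. These functionals have norm $1$, so $\alpha$ is a measure on $U_{X^*}$; it represents $A$ in $L$ and has variation $1$. Since $AB=6^{-1/2}\,\mathrm{id}_Z$, the size of this block is $3/\sqrt6=\sqrt{3/2}>1$. (For $\ell_2^2$ the same recipe gives nothing: there $\|ax\|=\max(|x_1|,|x_2|)$ and the size is $1$.)
\end{example}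

With $n$ coordinates in place of $3$ the size grows like $\sqrt n$.

\begin{proposition}\label{prop:l2}
For every $j\in\mathbb N$ the space $\ell_2$ has a block of size $4^j$.
\end{proposition}

\begin{proof}
Let $n=3\cdot16^j$, let $L=\ell_1^{2^n}$ with unit vectors $e_\varepsilon$, $\varepsilon\in\{\pm1\}^n$, and let $a:\ell_2^n\to L$, $ax=2^{-n}\big(\sum_m\varepsilon_mx_m\big)_\varepsilon$. Let $\mathbb E$ be the mean over $\varepsilon$ and $S=\sum_m\varepsilon_mx_m$; then $\|ax\|=\mathbb E|S|$. We claim $\|ax\|\ge\|x\|/\sqrt3$; we may assume $x\ne0$.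

First, $\mathbb E|S|^2=\|x\|^2$. Next, $\mathbb E|S|^4\le3\|x\|^4$: for real $x$,
\[
\mathbb ES^4=\sum_mx_m^4+3\sum_{m\ne l}x_m^2x_l^2\le3\|x\|^4 ,
\]
and for complex $x$ the triangle inequality in $L_2$ gives
\[
(\mathbb E|S|^4)^{1/2}\le\big(\mathbb E(\operatorname{Re}S)^4\big)^{1/2}+\big(\mathbb E(\operatorname{Im}S)^4\big)^{1/2}\le\sqrt3\,\big(\|\operatorname{Re}x\|^2+\|\operatorname{Im}x\|^2\big)=\sqrt3\,\|x\|^2 .
\]
By H\"older, $\mathbb E|S|^2\le(\mathbb E|S|)^{2/3}(\mathbb E|S|^4)^{1/3}$, hence $\mathbb E|S|\ge(\mathbb E|S|^2)^{3/2}(\mathbb E|S|^4)^{-1/2}\ge\|x\|/\sqrt3$.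

Let $Z=a(\ell_2^n)$, let $\pi:\ell_2\to\ell_2^n$ be the projection onto the first $n$ coordinates, and put $A=n^{-1/2}a\pi$ and $B=3^{-1/2}a^{-1}:Z\to\ell_2^n\subset\ell_2$. By the claim $\|B\|\le1$. We have
\[
Ax=\sum_\varepsilon2^{-n}\Big(n^{-1/2}\sum_{m\le n}\varepsilon_mx_m\Big)e_\varepsilon ,
\]
and the functionals in parentheses, which we denote by $\varepsilon/\sqrt n$, have norm $1$. So $A$ is represented by $\alpha=\sum_\varepsilon2^{-n}e_\varepsilon\,\delta_{\varepsilon/\sqrt n}$, of variation at most $1$. Finally $AB=(3n)^{-1/2}\mathrm{id}_Z$ and $\dim Z=n$, so the trace is $n(3n)^{-1/2}=\sqrt{n/3}=4^j$.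
\end{proof}

\section{The target space for one block}\label{sec:space}

Fix a block $(L,Z,A,B,\alpha)$ for $X$. Note that $\|A\|\le1$. Let $\Delta=\{0,1\}^{\mathbb N}$ with Haar probability $\lambda$, let $r_k(t)=(-1)^{t_k}$, and let $F_k$ be the space of scalar functions on $\Delta$ that depend only on the first $k$ coordinates, $k\ge1$.

\subsection{Two spaces that do not work}

On $T=\Delta$ consider $G(E)x=1_E\otimes Ax$, to which $U(\varphi\otimes x)=\varphi\otimes Ax$ corresponds. We must choose a space in which these functions live.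

In $L_1(\lambda,Z)$ the operator $G(E)$ is expensive if $\lambda(E)>0$: composing it with the map $h\mapsto\lambda(E)^{-1}\int_Eh\,d\lambda$, of norm at most $\lambda(E)^{-1}$, gives $A:X\to Z$, so that $\|G(E)\|_{\mathrm{pint}}\ge\lambda(E)\,|\operatorname{tr}(AB)|$ by Lemma~\ref{lem:trace}. In $L_1(\lambda,L)$, on the other hand, everything is cheap: $D\mapsto1_E\otimes\alpha(D)$ represents $G(E)$ with variation at most $\lambda(E)$. Since this choice is additive in $E$, it also represents $U$ cheaply: the operator $F\mapsto\int F(\cdot,x^*)\,d\alpha(x^*)$ on $C(\Delta\times K)$ extends $U$ and has norm at most $\int|F|\,d(\lambda\times|\alpha|)$ at each $F$, whence $\|U\|_{\mathrm{pint}}\le1$ (compare Lemma~\ref{lem:COmega}).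

We want a space in between, where each $G(E)$ is cheap but $U$ is not. So we keep $L_1(\lambda,Z)$ and attach to it, for each $k$ and in a \emph{separate} slot, a copy of $F_k\otimes L$, glued along $F_k\otimes Z$ only. A cylinder set $E$ with $1_E\in F_k$ then becomes cheap in slot $k$. But if $E$ is split into two sets $E',E''$ with indicators in $F_{k+1}$, the cheap measures of $E'$ and $E''$ in slot $k+1$ add up to the slot-$(k+1)$ measure of $E$; it represents the same operator as the slot-$k$ measure but differs from it wherever $\alpha$ leaves $Z$.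

\subsection{The construction}

Put
\[
H=L_1(\lambda,Z),\qquad M_k=F_k\otimes L\subset L_1(\lambda,L),\qquad H_k=F_k\otimes Z=M_k\cap H,
\]
with $L_1$-norms, and
\[
Y=\Big(H\oplus_1\Big(\bigoplus_kM_k\Big)_{\ell_1}\Big)\Big/N,\qquad N=\Big\{\Big(-\sum_kh_k,(h_k)_k\Big):h_k\in H_k,\ \sum_k\|h_k\|<\infty\Big\}.
\]
The subspace $N$ is closed, because $(h_k)\mapsto(-\sum h_k,(h_k))$ is bounded and bounded below on $(\bigoplus_kH_k)_{\ell_1}$. The space $Y$ is separable. Let $\iota:H\to Y$ and $e_k:M_k\to Y$ be the canonical maps; they are contractions.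

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[(a)] $\iota$ is isometric, and $e_k(h)=\iota(h)$ for $h\in H_k$.
\item[(b)] $Q=Y/\iota(H)$ is isometric to $(\bigoplus_kM_k/H_k)_{\ell_1}$, an $\ell_1$-sum of finite-dimensional spaces.
\item[(c)] Let $\eta$ be a finite positive measure on a $\sigma$-field of subsets of a set $\Omega$, and $m$ a countably additive $Q$-valued set function with $\|m(D)\|\le\eta(D)$ for all $D$. Then there is a Bochner integrable $g\in L_1(\eta,Q)$ with $m(D)=\int_Dg\,d\eta$ for all $D$ and $\|g\|_1\le|m|(\Omega)$.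
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\|\iota h\|=\inf\{\|h-\sum_kh_k\|+\sum_k\|h_k\|\}\ge\|h\|$, the infimum over all $(h_k)\in(\bigoplus_k H_k)_{\ell_1}$. If $h\in H_k$, the element with $-h$ in $H$, $h$ in slot $k$ and $0$ elsewhere belongs to $N$, so $e_k(h)-\iota(h)=0$.

(b) The preimage of $\iota(H)$ in $H\oplus_1(\bigoplus_kM_k)_{\ell_1}$ is $(H\oplus0)+N=H\oplus(\bigoplus_kH_k)_{\ell_1}$. The quotient of an $\ell_1$-sum by the $\ell_1$-sum of subspaces is the $\ell_1$-sum of the quotients.

(c) Let $m=(m_k)$ with $m_k$ valued in $M_k/H_k$. As this space is finite-dimensional and $\|m_k(D)\|\le\eta(D)$, the Radon--Nikod\'ym theorem gives a density $g_k$ of $m_k$, and $\int\|g_k\|\,d\eta=|m_k|(\Omega)$. For a finite partition $(D_i)$ and $n\in\mathbb N$ we have $\sum_{k\le n}\sum_i\|m_k(D_i)\|\le\sum_i\|m(D_i)\|\le|m|(\Omega)$. Refining the partition, for the finitely many $k\le n$ simultaneously, we get $\sum_{k\le n}\int\|g_k\|\,d\eta\le|m|(\Omega)$. Here $|m|(\Omega)\le\eta(\Omega)<\infty$. Hence $g=(g_k)$ belongs to $L_1(\eta,Q)$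 with norm at most $|m|(\Omega)$, and $\int_Dg\,d\eta=m(D)$ coordinatewise.
\end{proof}

Part (c) is the Radon--Nikod\'ym property of $Q$ in the form we need. (It also follows from the theorem of Dunford and Pettis on separable dual spaces \cite[Thm.~III.3.1]{DU}, since $Q$ is the dual of a $c_0$-sum.) It will be decisive in the lower bound for $\|U\|_{\mathrm{pint}}$.

\begin{lemma}[each piece is cheap]\label{lem:cheap}
For $f\in L_1(\lambda)$ let $V_f:X\to Y$, $V_fx=\iota(f\otimes Ax)$. Then $V_f\in PI(X,Y)$ and $\|V_f\|_{\mathrm{pint}}\le\|f\|_1$.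
\end{lemma}

\begin{proof}
For $f\in F_k$ the measure $D\mapsto e_k(f\otimes\alpha(D))$ does it. In general we distribute $f$ over infinitely many slots at small extra cost. Let $\delta>0$. The conditional expectations $\mathbb E_k$ onto $F_k$ are contractions of $L_1(\lambda)$ and $\mathbb E_kf\to f$. Choose $k_1<k_2<\cdots$ with $\|f-\mathbb E_{k_i}f\|_1\le\delta2^{-i-1}$, and put
\[
f_{k_1}=\mathbb E_{k_1}f,\qquad f_{k_{i+1}}=\mathbb E_{k_{i+1}}f-\mathbb E_{k_i}f\quad(i\ge1),\qquad f_k=0\ \text{for all other }k .
\]
Then $f_k\in F_k$, $f=\sum_kf_k$ in $L_1(\lambda)$, and $\sum_k\|f_k\|_1\le\|f\|_1+\sum_{i\ge1}\delta2^{-i}=\|f\|_1+\delta$.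

Define $R:L\to Y$ by $Rl=\sum_ke_k(f_k\otimes l)$; then $\|R\|\le\|f\|_1+\delta$. For $z\in Z$ we have $f_k\otimes z\in H_k$, so Lemma~\ref{lem:Y}(a) gives $Rz=\sum_k\iota(f_k\otimes z)=\iota(f\otimes z)$. The $Y$-valued measure $\beta=R\alpha$ on $K$ has $|\beta|(K)\le\|f\|_1+\delta$, and since $Ax\in Z$,
\[
\int_Kx^*(x)\,d\beta(x^*)=R(Ax)=\iota(f\otimes Ax)=V_fx .\qedhere
\]
\end{proof}

\section{The operator, and the proof of Theorem~\ref{thm:A}}\label{sec:operator}

\subsection{Rademacher functions on a non-scattered space}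

\begin{lemma}\label{lem:cantor}
Let $T$ be non-scattered. There are a regular Borel probability $\lambda_0$ on $T$, a linear contraction $w:L_1(\lambda_0)\to L_1(\lambda)$ and real functions $\varphi_k\in C(T)$, $k\ge1$, with $|\varphi_k|\le1$ and $w(\varphi_k)=r_k$.
\end{lemma}

For $T=\Delta$ one takes $\lambda_0=\lambda$, $w=\mathrm{id}$ and $\varphi_k=r_k$; a reader interested only in the idea may keep this case in mind.

\begin{proof}
\emph{A closed subset that maps onto $\Delta$.} Let $\emptyset\ne P\subset T$ be closed without isolated points. Put $V_\emptyset=P$. A nonempty relatively open $V_s\subset P$ contains two distinct points, since a single point would be isolated in $P$. As $P$ is compact Hausdorff, there are nonempty relatively open $V_{s0},V_{s1}\subset P$ with disjoint closures contained in $V_s$. This defines $V_s$ for all finite $0$--$1$ sequences $s$, and by induction the closures $\overline{V_s}$ with $|s|=n$ are pairwise disjoint for each $n$. The set $T_0=\bigcap_n\bigcup_{|s|=n}\overline{V_s}$ is compact. For $t\in T_0$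 and each $n$ there is a unique $s_n$ of length $n$ with $t\in\overline{V_{s_n}}$. Since $\overline{V_{s_{n+1}}}$ is contained in $V_{s'}$, where $s'$ is the restriction of $s_{n+1}$ to length $n$, uniqueness shows that $s_{n+1}$ extends $s_n$. Let $\theta(t)\in\Delta$ be the resulting infinite sequence. The map $\theta:T_0\to\Delta$ is onto, because decreasing sequences of nonempty compact sets have nonempty intersection. It is continuous, because for each $n$ the finitely many sets $T_0\cap\overline{V_s}$, $|s|=n$, are closed and partition $T_0$.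

\emph{The measure.} Since $\theta$ is onto, $\psi\circ\theta\mapsto\int\psi\,d\lambda$ is a well-defined functional of norm $1$ on $\{\psi\circ\theta:\psi\in C(\Delta)\}\subset C(T_0)$. A norm-one extension to $C(T_0)$ takes the value $1$ at the constant $1$, so it is given by a regular Borel probability $\lambda_0$ on $T_0$, and its image $\theta_*\lambda_0$ is $\lambda$. We regard $\lambda_0$ as a measure on $T$.

\emph{The map $w$.} For $\varphi\in L_1(\lambda_0)$ and Borel $D\subset\Delta$ we have $|\theta_*(\varphi\lambda_0)|(D)\le\int_{\theta^{-1}(D)}|\varphi|\,d\lambda_0$, which vanishes if $\lambda(D)=0$. So the density $w(\varphi)=d\,\theta_*(\varphi\lambda_0)/d\lambda$ exists, and $w$ is a linear contraction. If $\varphi=\psi\circ\theta$ on $T_0$ with $\psi$ bounded and Borel, then $\theta_*(\varphi\lambda_0)=\psi\lambda$, that is, $w(\varphi)=\psi$.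

\emph{The functions.} By Tietze's theorem there are real $\varphi_k\in C(T)$ with $|\varphi_k|\le1$ and $\varphi_k=r_k\circ\theta$ on $T_0$; thus $w(\varphi_k)=r_k$.
\end{proof}

\subsection{One block: a cheap measure and an expensive operator}

\begin{proposition}\label{prop:block}
Let $T$ be non-scattered, let $\lambda_0,w,\varphi_k$ be as in Lemma~\ref{lem:cantor}, and let $Y$ be the space constructed in Section~\ref{sec:space} from a block $(L,Z,A,B,\alpha)$ for $X$. Put
\[
G(E)x=\iota(w(1_E)\otimes Ax)\qquad(E\in\Sigma,\ x\in X).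
\]
Then $G$ is finitely additive, $G(E)\in PI(X,Y)$ and $\|G(E)\|_{\mathrm{pint}}\le\lambda_0(E)$ for all $E$, and $G$ is the representing measure of an operator $U\in L(C(T,X),Y)$. Every $Y$-valued measure $\mu$ on $\mathcal B=U_{C(T,X)^*}$ that represents $U$ satisfies
\[
|\operatorname{tr}(AB)|\le4\,|\mu|(\mathcal B).
\]
\end{proposition}

For a single block $U$ is in fact Pietsch integral, because $A$ has finite rank: if $Ax=\sum_mz_m^*(Ax)z_m$ for a basis $(z_m)$ of $Z$ with coordinate functionals $(z_m^*)$, then $U$ is a finite sum of operators obtained by composing $f\mapsto z_m^*\circ A\circ f\in C(T)$, the map $\varphi\mapsto w(\varphi)$ (integration against the $L_1(\lambda)$-valued measure $E\mapsto w(1_E)$), and $h\mapsto\iota(h\otimes z_m)$. What the proposition shows is that $\|U\|_{\mathrm{pint}}$ is not controlled by $|G|_{\mathrm{pint}}$.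

\begin{proof}
\emph{The easy part.} Finite additivity is clear. Since $G(E)=V_{w(1_E)}$, Lemma~\ref{lem:cheap} gives $\|G(E)\|\le\|G(E)\|_{\mathrm{pint}}\le\|w(1_E)\|_1\le\lambda_0(E)$. Lemma~\ref{lem:build} with $\rho=\lambda_0$ provides $U$, and $U(\varphi\otimes x)=\int\varphi\,d(Gx)$ for $\varphi\in C(T)$. By definition of $G$, $\int\varphi\,d(Gx)=\iota(w(\varphi)\otimes Ax)$ for simple $\varphi$, and this passes to uniform limits. Hence $U(\varphi\otimes x)=\iota(w(\varphi)\otimes Ax)$ for $\varphi\in C(T)$, and in particular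
\begin{equation}\label{eq:rad}
U(\varphi_k\otimes x)=\iota(r_k\otimes Ax)\qquad(k\ge1,\ x\in X).
\end{equation}

\emph{The lower bound: plan.} Let $\mu$ represent $U$. The image of $\mu$ in $Q=Y/\iota(H)$ records how $\mu$ uses the slots. By Lemma~\ref{lem:Y}(c) this image has a \emph{density}, and suitable differences of the functions $\varphi_k$ contribute almost nothing when integrated against a fixed density. So on these differences only an $H$-valued part of $\mu$ is effective. There $A$ has to be represented inside $Z$, and Lemma~\ref{lem:trace} gives the bound.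

\emph{Step 1: splitting $\mu$.} Let $q:Y\to Q$ be the quotient map and $\delta>0$. Since $\|q\mu(D)\|\le|\mu|(D)$, Lemma~\ref{lem:Y}(c) gives $g\in L_1(|\mu|,Q)$ with $q\mu(D)=\int_Dg\,d|\mu|$ and $\|g\|_1\le|\mu|(\mathcal B)$. We lift $g$ to $Y$. Choose simple functions $g_n$ with $\|g-g_n\|_1\le\delta2^{-n-1}$ for $n\ge1$, and $g_0=0$. Then
\[
\sum_{n\ge0}\|g_{n+1}-g_n\|_1\le\|g\|_1+\tfrac\delta4+\sum_{n\ge1}\big(\delta2^{-n-1}+\delta2^{-n-2}\big)=\|g\|_1+\delta .
\]
Writing each $g_{n+1}-g_n$ as a finite sum of terms $v1_D$ with disjoint sets $D$ and numbering all these terms consecutively, we obtain $g=\sum_nv_n1_{D_n}$ in $L_1(|\mu|,Q)$ with $\sum_n\|v_n\|\,|\mu|(D_n)\le\|g\|_1+\delta$. Choose $y_n\in Y$ with $qy_n=v_n$ and $\|y_n\|\le(1+\delta)\|v_n\|$. The series $\tilde g=\sum_ny_n1_{D_n}$ converges absolutely in $L_1(|\mu|,Y)$, $q\tilde g=g$ a.e., and $\int\|\tilde g\|\,d|\mu|\le(1+\delta)(|\mu|(\mathcal B)+\delta)$.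

Put $\tau(D)=\mu(D)-\int_D\tilde g\,d|\mu|$. Then $q\tau=0$, so $\tau$ takes its values in the closed subspace $\iota(H)$. As $\iota$ is isometric, $\tau=\iota\tau_H$ with a countably additive $H$-valued $\tau_H$ of variation
\begin{equation}\label{eq:C}
C:=|\tau_H|(\mathcal B)\le|\mu|(\mathcal B)+(1+\delta)\big(|\mu|(\mathcal B)+\delta\big),
\end{equation}
and for all $f\in C(T,X)$
\begin{equation}\label{eq:split}
U(f)=\iota\int\xi(f)\,d\tau_H(\xi)+\int\xi(f)\,\tilde g(\xi)\,d|\mu|(\xi).
\end{equation}

\emph{Step 2: oscillation kills the density part.} Let $z_1,\dots,z_d$ be a basis of $Z$. The functions $\xi\mapsto\xi(\varphi_k\otimes Bz_m)$ are bounded by $\|z_m\|$ on $\mathcal B$. Hence there are $k_1<k_2<\cdots$ along which they converge weakly in the Hilbert space $L_2(|\mu|)$, for every $m\le d$. The limit need not be $0$, so we take differences: put $s_i=\varphi_{k_{2i}}-\varphi_{k_{2i+1}}$, whence $\|s_i\|\le2$. For each $z\in Z$ the functions $h_i(\xi)=\xi(s_i\otimes Bz)$ are uniformly bounded and tend weakly to $0$ in $L_2(|\mu|)$.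 Thus $\int_Dh_iy\,d|\mu|\to0$ for $y\in Y$ and Borel $D\subset\mathcal B$; approximating $\tilde g$ in $L_1(|\mu|,Y)$ by simple functions, we get
\begin{equation}\label{eq:osc}
\Big\|\int\xi(s_i\otimes Bz)\,\tilde g(\xi)\,d|\mu|(\xi)\Big\|\to0\qquad(i\to\infty,\ z\in Z).
\end{equation}

\emph{Step 3: the trace.} Let $R_i:H\to Z$ be the contraction $R_ih=\int r_{k_{2i}}h\,d\lambda$. Since $\int r_{k_{2i}}(r_{k_{2i}}-r_{k_{2i+1}})\,d\lambda=1$, formula \eqref{eq:rad} gives $R_i\iota^{-1}U(s_i\otimes Bz)=ABz$. In \eqref{eq:split} with $f=s_i\otimes Bz$, the left side and the first term on the right lie in $\iota(H)$, hence so does the last term. Applying $R_i\iota^{-1}$ yields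
\[
AB=S_i+\mathcal E_i\ \text{ on }Z,\qquad S_iz=\int\xi(s_i\otimes Bz)\,d\sigma_i(\xi),\quad\sigma_i=R_i\tau_H ,
\]
where $\mathcal E_iz\to0$ for each $z\in Z$ by \eqref{eq:osc}. As $\dim Z<\infty$, $\operatorname{tr}\mathcal E_i\to0$. The $Z$-valued set function $\sigma_i$ has variation at most $C$, and $z\mapsto s_i\otimes Bz$ has norm at most $2$ as an operator from $Z$ to $C(T,X)$. Lemma~\ref{lem:trace} with $E=C(T,X)$ gives $|\operatorname{tr}S_i|\le2C$. Letting $i\to\infty$ we get $|\operatorname{tr}(AB)|\le2C$, and letting $\delta\to0$ in \eqref{eq:C} we get $|\operatorname{tr}(AB)|\le4|\mu|(\mathcal B)$.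
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

We add up operators belonging to larger and larger blocks, with weights $2^{-j}$ that keep $|G|_{\mathrm{pint}}$ bounded but are outweighed by the sizes $4^j$ of the blocks.

Let $T$ be non-scattered with $\lambda_0,w,\varphi_k$ as in Lemma~\ref{lem:cantor}, and let $X$ have large blocks. For each $j\ge1$ choose a block $(L_j,Z_j,A_j,B_j,\alpha_j)$ of size at least $4^j$, and let $Y_j,G_j,U_j$ be given by Proposition~\ref{prop:block}, with the same $\lambda_0,w,\varphi_k$ for all $j$. Put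
\[
Y=\Big(\bigoplus_{j\ge1}Y_j\Big)_{\ell_1},\qquad G(E)x=\big(2^{-j}G_j(E)x\big)_{j\ge1}.
\]
The space $Y$ is separable. Let $E\in\Sigma$ and $\delta>0$. If $\beta_j$ represents $G_j(E)$ and $|\beta_j|(K)\le\lambda_0(E)+\delta$, then the $Y$-valued measure $(2^{-j}\beta_j)_j$ represents $G(E)$ and has variation at most $\sum_j2^{-j}(\lambda_0(E)+\delta)=\lambda_0(E)+\delta$. Hence $G(E)\in PI(X,Y)$ and
\[
\|G(E)\|\le\|G(E)\|_{\mathrm{pint}}\le\lambda_0(E).
\]
So, once $G$ is known to be a representing measure, (1) and (2) hold with $|G|_{\mathrm{pint}}\le\lambda_0(T)=1$. By Lemma~\ref{lem:build}, $G$ is the representing measure of an operator $U\in L(C(T,X),Y)$. With the coordinate projection $p_j:Y\to Y_j$ we have $p_jU=2^{-j}U_j$, since both sides send $\varphi\otimes x$ to $2^{-j}\int\varphi\,d(G_jx)$.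

Suppose that a $Y$-valued measure $\mu$ on $\mathcal B=U_{C(T,X)^*}$ represents $U$. Then $2^jp_j\mu$ represents $U_j$, and Proposition~\ref{prop:block} gives
\[
4^j\le|\operatorname{tr}(A_jB_j)|\le4\cdot2^j|\mu|(\mathcal B),\qquad\text{that is,}\qquad2^j\le4|\mu|(\mathcal B)
\]
for every $j$, which is impossible. Hence $U\notin PI(C(T,X),Y)$. By Proposition~\ref{prop:l2}, $\ell_2$ has large blocks, and $[0,1]$ is not scattered. This completes the proof of Theorem~\ref{thm:A}.\qed

\section{Where the conjecture holds}\label{sec:positive}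

We use $1$-summing operators. The norm $\pi_1(V)$ of $V\in L(E,F)$ is the least $c$ such that $\sum_i\|Ve_i\|\le c\sup_{e^*\in U_{E^*}}\sum_i|e^*(e_i)|$ for all finite families $(e_i)$ in $E$, and $V$ is \emph{$1$-summing} if $\pi_1(V)<\infty$. Pietsch's domination theorem states that, if $V$ is $1$-summing and $\Omega_0\subset U_{E^*}$ is nonempty, weak$^*$ compact and norming (that is, $\|e\|=\sup_{\Omega_0}|e^*(e)|$ for all $e$), there is a regular Borel probability $\rho$ on $\Omega_0$ with $\|Ve\|\le\pi_1(V)\int|e^*(e)|\,d\rho(e^*)$. If $\mu$ represents $V$, then $\sum\|Ve_i\|\le\int\sum|e^*(e_i)|\,d|\mu|$; hence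
\[
\|V\|\le\pi_1(V)\le\|V\|_{\mathrm{pint}} .
\]
On spaces $C(\Omega)$ the last two norms coincide, and on subspaces of $C(\Omega)$ representing measures can be moved to $\Omega$:

\begin{lemma}\label{lem:COmega}
Let $\Omega$ be a compact space.
\begin{enumerate}
\item[(a)] If $S:C(\Omega)\to Y$ is $1$-summing, there is a $Y$-valued measure $m$ on $\Omega$ with $|m|(\Omega)\le\pi_1(S)$ and $SF=\int F\,dm$ for all $F\in C(\Omega)$.
\item[(b)] Let $E\subset C(\Omega)$ be a closed subspace and $V\in L(E,Y)$. If $m$ is a $Y$-valued measure on $\Omega$ with $Ve=\int_\Omega e\,dm$ for all $e\in E$, then $V\in PI(E,Y)$ and $\|V\|_{\mathrm{pint}}\le|m|(\Omega)$. Conversely, if $\mu$ represents $V\in PI(E,Y)$, there is such an $m$ with $|m|(\Omega)\le|\mu|(U_{E^*})$.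
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Pietsch domination with the norming set of point evaluations $\delta_\omega$, there is a positive regular measure $\rho$ on $\Omega$ of mass $\pi_1(S)$ with $\|SF\|\le\int|F|\,d\rho$. Extend $S$ to a contraction $\hat S:L_1(\rho)\to Y$ and put $m(D)=\hat S(1_D)$. Then $\|m(D)\|\le\rho(D)$, so $m$ is a measure with $|m|\le\rho$. Approximating $F$ uniformly by simple functions gives $\int F\,dm=\hat SF=SF$.

(b) Given $m$, its image under the continuous map $\omega\mapsto\delta_\omega|_E\in U_{E^*}$ represents $V$ and has variation at most $|m|(\Omega)$. Conversely, let $\mu$ represent $V$. The contraction $E\to L_\infty(|\mu|)$, $e\mapsto(\xi\mapsto\xi(e))$, extends to a contraction $C(\Omega)\to L_\infty(|\mu|)$, because $L_\infty$ of a finite measure is $1$-injective. The operator $L_\infty(|\mu|)\to Y$, $h\mapsto\int h\,d\mu$, has $\pi_1\le|\mu|(U_{E^*})$, since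
\[
\sum_i\Big\|\int h_i\,d\mu\Big\|\le\int\sum_i|h_i|\,d|\mu|\le|\mu|(U_{E^*})\sup_{|a_i|=1}\Big\|\sum_ia_ih_i\Big\|_\infty .
\]
The composition is an extension $S:C(\Omega)\to Y$ of $V$ with $\pi_1(S)\le|\mu|(U_{E^*})$. Apply (a) to $S$.
\end{proof}

Recall $K=U_{X^*}$. For $f\in C(T,X)$ the function $(t,x^*)\mapsto x^*(f(t))$ is continuous on $T\times K$, since
\[
|x^*(f(t))-x_0^*(f(t_0))|\le\|f(t)-f(t_0)\|+|(x^*-x_0^*)(f(t_0))| ,
\]
and its supremum norm is $\|f\|$. So $C(T,X)\subset C(T\times K)$ isometrically, and Lemma~\ref{lem:COmega}(b) applies with $\Omega=T\times K$.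

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $\mu$ represent $U$, and let $m$ be a $Y$-valued measure on $T\times K$ with $|m|(T\times K)\le|\mu|(U_{C(T,X)^*})$ and $Uf=\int x^*(f(t))\,dm(t,x^*)$. Put $G'(E)x=\int_{E\times K}x^*(x)\,dm$. Then $G':\Sigma\to L(X,Y)$ is finitely additive, and $\|G'(E)\|\le|m|(E\times K)$, which is a regular measure in $E$. By Lemma~\ref{lem:build}, $G'$ is the representing measure of the operator sending $\varphi\otimes x$ to $\int\varphi\,d(G'x)=\int\varphi(t)x^*(x)\,dm=U(\varphi\otimes x)$, that is, of $U$. So $G'=G$. The image of $m|_{E\times K}$ under the projection to $K$ represents $G(E)$; hence $\|G(E)\|_{\mathrm{pint}}\le|m|(E\times K)$, and summing over a partition gives $|G|_{\mathrm{pint}}\le|m|(T\times K)\le|\mu|(U_{C(T,X)^*})$. Take the infimum over $\mu$.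
\end{proof}

Next we show that under (1) and (2) the operator becomes Pietsch integral when its range is enlarged to $Y^{**}$. The additive choice of representing measures, which may fail in $Y$, is provided by the Hahn--Banach theorem.

\begin{lemma}\label{lem:bidual}
If \textup{(1)} and \textup{(2)} hold, there is a $Y^{**}$-valued measure $m$ on $T\times K$ with $|m|(T\times K)\le|G|_{\mathrm{pint}}$ and $J_YUf=\int x^*(f(t))\,dm(t,x^*)$ for all $f\in C(T,X)$. In particular $J_YU$ is Pietsch integral and $\pi_1(U)\le|G|_{\mathrm{pint}}$.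
\end{lemma}

\begin{proof}
\emph{Duality for one operator.} For $V\in PI(X,Y)$ and $u=\sum_ix_i\otimes y_i^*\in X\otimes Y^*$ put $\langle V,u\rangle=\sum_iy_i^*(Vx_i)$ and $\|u\|_\varepsilon=\sup_{x^*\in K}\|\sum_ix^*(x_i)y_i^*\|$. Then
\[
|\langle V,u\rangle|\le\|V\|_{\mathrm{pint}}\|u\|_\varepsilon .
\]
Indeed, let $\mu$ represent $V$, and approximate the functions $x^*\mapsto x^*(x_i)$ uniformly by functions constant on the sets $D_l$ of a finite Borel partition of $K$, with the values at points $x_l^*\in D_l$. Thus $\langle V,u\rangle$ is a limit of sums $\sum_l\big(\sum_ix_l^*(x_i)y_i^*\big)(\mu(D_l))$, and these are bounded by $\|u\|_\varepsilon|\mu|(K)$.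

\emph{Integration over $T$.} Let $F=\sum_j\varphi_j\otimes x_j\otimes y_j^*\in C(T)\otimes X\otimes Y^*$, write $F(t)=\sum_j\varphi_j(t)\,x_j\otimes y_j^*$, and put
\[
\Lambda(F)=\sum_jy_j^*U(\varphi_j\otimes x_j)=\sum_j\int\varphi_j\,d\langle Gx_j,y_j^*\rangle .
\]
Given $\delta>0$, take a finite partition $(E_l)$ of $T$ into nonempty Borel sets and $t_l\in E_l$ with $|\varphi_j-\varphi_j(t_l)|\le\delta$ on $E_l$ for all $j,l$. Then $\Lambda(F)$ differs from $\sum_l\langle G(E_l),F(t_l)\rangle$ by at most $\delta\sum_j|\langle Gx_j,y_j^*\rangle|(T)$, and the latter sum has modulus at most $\sum_l\|G(E_l)\|_{\mathrm{pint}}\|F(t_l)\|_\varepsilon$. Letting $\delta\to0$,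
\[
|\Lambda(F)|\le|G|_{\mathrm{pint}}\sup_{t\in T}\|F(t)\|_\varepsilon .
\]

\emph{The measure.} The number $\sup_t\|F(t)\|_\varepsilon$ is the supremum norm of the continuous function
\[
(t,x^*,y^{**})\mapsto\sum_j\varphi_j(t)\,x^*(x_j)\,y^{**}(y_j^*)\quad\text{on }T\times K\times U_{Y^{**}} .
\]
By the Hahn--Banach and Riesz theorems there is a scalar measure $\nu$ on this product with $|\nu|(T\times K\times U_{Y^{**}})\le|G|_{\mathrm{pint}}$ and $y^*(Uf)=\int x^*(f(t))\,y^{**}(y^*)\,d\nu$ for $f\in C(T)\otimes X$ and $y^*\in Y^*$, hence for all $f\in C(T,X)$. For Borel $D\subset T\times K$ define $m(D)\in Y^{**}$ by $\langle m(D),y^*\rangle=\int_{D\times U_{Y^{**}}}y^{**}(y^*)\,d\nu$. Then $\|m(D)\|\le|\nu|(D\times U_{Y^{**}})$, a regular measure in $D$; so $m$ is a measure with $|m|(T\times K)\le|G|_{\mathrm{pint}}$, and $J_YUf=\int x^*(f(t))\,dm$.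

By Lemma~\ref{lem:COmega}(b), $\|J_YU\|_{\mathrm{pint}}\le|G|_{\mathrm{pint}}$, and $\pi_1(U)=\pi_1(J_YU)\le\|J_YU\|_{\mathrm{pint}}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iv)]
With $m$ from Lemma~\ref{lem:bidual} we have $Uf=PJ_YUf=\int x^*(f(t))\,d(Pm)$ and $|Pm|\le\|P\|\,|m|$. Lemma~\ref{lem:COmega}(b) gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(v)]
The idea is that $C(T,C(K_0))=C(T\times K_0)$, where $1$-summing operators are Pietsch integral. Assume (1) and (2), and let $U'h=U(p\circ h)$ for $h\in C(T,C(K_0))$. Its representing measure is $G'(E)=G(E)p$: this set function has finite semivariation, $G'_{y^*}=p^*G_{y^*}$ is a measure, and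
\[
y^*U'(\varphi\otimes g)=y^*U(\varphi\otimes pg)=\int\varphi\,d\langle G'g,y^*\rangle\qquad(g\in C(K_0)) ,
\]
which extends to $y^*U'h=\int h\,dG'_{y^*}$ for all $h$ by density. By the ideal property $G'$ satisfies (1) and $|G'|_{\mathrm{pint}}\le\|p\|\,|G|_{\mathrm{pint}}$. By Lemma~\ref{lem:bidual}, applied to $U'$ and $C(K_0)$ in place of $U$ and $X$, $\pi_1(U')\le\|p\|\,|G|_{\mathrm{pint}}$, and by Lemma~\ref{lem:COmega} (part (a), then part (b) with $E=C(\Omega)$, $\Omega=T\times K_0$) $\|U'\|_{\mathrm{pint}}\le\|p\|\,|G|_{\mathrm{pint}}$. Since $Uf=U'(i\circ f)$, the ideal property gives $\|U\|_{\mathrm{pint}}\le\|i\|\,\|p\|\,|G|_{\mathrm{pint}}$. If $X=C(K_0)$, take $i=p=\mathrm{id}$; the reverse inequality is part (ii).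
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
Let $T$ be scattered. \emph{Every scalar measure $\nu$ on $T$ is discrete, i.e.\ $\nu(E)=\sum_{t\in E}\nu(\{t\})$.} It suffices to show that a finite positive regular measure $\rho$ vanishing on points is $0$, and to apply this to the diffuse part of $|\nu|$. By regularity the union of all open null sets is null; let $S$ be its complement, so that $\rho(V\cap S)=\rho(V)>0$ for every open $V$ meeting $S$. If $S\neq\emptyset$, it has an isolated point $s$, and then $\rho(\{s\})>0$, a contradiction. So $S=\emptyset$ and $\rho=0$.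

Assume (1) and (2). Applying (2) to partitions $\{t_1\},\dots,\{t_n\},T\setminus\{t_1,\dots,t_n\}$ we get $\sum_t\|G(\{t\})\|_{\mathrm{pint}}\le|G|_{\mathrm{pint}}$. In particular only countably many $G(\{t\})$ are nonzero. Each $\langle Gx,y^*\rangle$ is discrete, so $y^*U(\varphi\otimes x)=\sum_t\varphi(t)\langle G(\{t\})x,y^*\rangle$, and by density
\[
Uf=\sum_tG(\{t\})f(t)\qquad(f\in C(T,X)),
\]
with absolute convergence. Given $\delta>0$, represent each nonzero $G(\{t\})$ by a measure $\mu_t$ on $K$ with $|\mu_t|(K)\le(1+\delta)\|G(\{t\})\|_{\mathrm{pint}}$, and let $m_t$ be the image of $\mu_t$ under the continuous map $K\to T\times K$, $x^*\mapsto(t,x^*)$. Then $m=\sum_tm_t$ is a $Y$-valued measure on $T\times K$ with $|m|(T\times K)\le(1+\delta)|G|_{\mathrm{pint}}$ and $\int x^*(f(t))\,dm=\sum_tG(\{t\})f(t)=Uf$. By Lemma~\ref{lem:COmega}(b), $U$ is Pietsch integral with $\|U\|_{\mathrm{pint}}\le|G|_{\mathrm{pint}}$; equality holds by part (ii). If $T$ is not scattered, the conjecture fails for $X=\ell_2$ and some $Y$, by Theorem~\ref{thm:A}.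
\end{proof}

\section{Spaces without large blocks have injective biduals}\label{sec:injective}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Suppose that $X$ does not have large blocks: there is $c>0$ such that every block for $X$ has size less than $c$. Put $C=2c$. We show that $X^{**}$ is injective; we may assume $X\ne\{0\}$. The absence of large blocks is an inequality between the trace and the $1$-summing norm (Step 1). By duality it means that the inclusions into $X$ of its finite-dimensional subspaces factor through spaces $\ell_\infty^N$ with uniform constants (Step 2). A limit then factors the identity of $X^{**}$ through an injective space (Step 3).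

\emph{Step 1. For all finite-dimensional $Z$, $A\in L(X,Z)$ and $B\in L(Z,X)$ we have $|\operatorname{tr}(AB)|\le C\,\pi_1(A)\|B\|$.} Here $\pi_1(A)<\infty$, as $A$ has finite rank, and the case $A=0$ or $B=0$ is trivial. By homogeneity assume $\pi_1(A)\le1$ and $\|B\|\le\frac12$; we must show $|\operatorname{tr}(AB)|\le c$. A finite $\frac12$-net in $U_{Z^*}$ gives an operator $\kappa:Z\to\ell_\infty^M$ with $\frac12\|z\|\le\|\kappa z\|\le\|z\|$. Set $Z'=\kappa(Z)$, $A'=\kappa A$ and $B'=B\kappa^{-1}:Z'\to X$. Then $\|B'\|\le1$, $\pi_1(A')\le1$ and $\operatorname{tr}(A'B')=\operatorname{tr}(AB)$. By Pietsch domination there is a regular probability $\rho$ on $K$ with $\|A'x\|\le\int|x^*(x)|\,d\rho(x^*)$. So each of the $M$ coordinates of $A'$ defines a functional of norm at most $1$ on the subspace of $L_1(\rho)$ formed by the functions $x^*\mapsto x^*(x)$. Extending these functionals by Hahn--Banach, we get a contraction $\hat A:L_1(\rho)\to\ell_\infty^M$ which maps $x^*\mapsto x^*(x)$ to $A'x$. Then $\alpha(D)=\hat A(1_D)$ is an $\ell_\infty^M$-valued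 measure on $K$ of variation at most $1$ with $A'x=\int x^*(x)\,d\alpha$. Thus $(\ell_\infty^M,Z',A',B',\alpha)$ is a block, and its size $|\operatorname{tr}(AB)|$ is less than $c$.

\emph{Step 2. Factorization.} Let $\dim Z<\infty$. For $b\in L(Z,X)$ let
\[
\gamma(b)=\inf\{\|v\|\,\|u\|:b=vu,\ u:Z\to\ell_\infty^N,\ v:\ell_\infty^N\to X,\ N\in\mathbb N\}.
\]
This is a norm. For the triangle inequality let $b=vu$ and $b'=v'u'$ with $\|u\|=\|u'\|=1$ (if $b$ or $b'$ is $0$ there is nothing to prove). Then $(u,u'):Z\to\ell_\infty^{N+N'}$ has norm $1$, the operator $(a,a')\mapsto va+v'a'$ on $\ell_\infty^{N+N'}$ has norm at most $\|v\|+\|v'\|$, and their composition is $b+b'$. Moreover $\gamma$ is finite and equivalent to the operator norm: clearly $\gamma(b)\ge\|b\|$, and if $\kappa:Z\to\ell_\infty^M$ is an isomorphism into and $r$ a projection of $\ell_\infty^M$ onto $\kappa(Z)$, then $b=(b\kappa^{-1}r)\kappa$, so $\gamma(b)\le\|\kappa^{-1}r\|\,\|\kappa\|\,\|b\|$.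

The dual of $L(Z,X)=Z^*\otimes X$ is $L(X,Z)$, with $A\in L(X,Z)$ acting by $b\mapsto\operatorname{tr}(Ab)$. The norm dual to $\gamma$ is $\pi_1$. Indeed, an operator $u:Z\to\ell_\infty^N$ with $\|u\|\le1$ is a family $(\zeta_i)_{i\le N}$ in $U_{Z^*}$, and $\operatorname{tr}(Avu)=\sum_i\zeta_i(Ave_i)$ for the unit vectors $e_i$ of $\ell_\infty^N$. Hence
\[
\sup_{\|v\|\le1}\ \sup_{\|u\|\le1}|\operatorname{tr}(Avu)|=\sup\Big\{\sum_i\|Ave_i\|:v:\ell_\infty^N\to X,\ \|v\|\le1,\ N\in\mathbb N\Big\}=\pi_1(A),
\]
the last equality because $\|v\|=\sup_{x^*\in K}\sum_i|x^*(ve_i)|$. By the Hahn--Banach theorem and Step 1,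
\[
\gamma(b)=\sup_{\pi_1(A)\le1}|\operatorname{tr}(Ab)|\le C\|b\|\qquad(b\in L(Z,X)).
\]

\emph{Step 3. The limit.} By Step 2, for each nonzero finite-dimensional subspace $Z\subset X$ the inclusion $Z\to X$ factors as $v_Zu_Z$ through some $\ell_\infty^{N_Z}$ with $\|u_Z\|\le1$ and $\|v_Z\|\le2C$. Let $\mathcal U$ be an ultrafilter on the set of these subspaces that contains all sets $\{Z:Z\supset Z_0\}$. The ultraproduct $(\ell_\infty^{N_Z})_{\mathcal U}$ is isometric to a space $C(K')$. Put $u(x)=(u_Zx)_{\mathcal U}$, with coordinates $0$ where $x\notin Z$, and $v((a_Z)_{\mathcal U})=w^*\text{-}\lim_{\mathcal U}v_Za_Z\in X^{**}$. These are bounded linear operators $u:X\to C(K')$ and $v:C(K')\to X^{**}$ with $vu=J_X$, because $v_Zu_Zx=x$ as soon as $x\in Z$. Now $J_X^*J_{X^*}=\mathrm{id}_{X^*}$, and taking adjoints, $(J_{X^*})^*J_X^{**}=\mathrm{id}_{X^{**}}$. Since $J_X^{**}=v^{**}u^{**}$,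
\[
\mathrm{id}_{X^{**}}=(J_{X^*})^*\,v^{**}u^{**}
\]
factors through $C(K')^{**}$. This space is the dual of an $L_1$-space, hence an $L_\infty$-space over a localizable measure, and it is injective. So $X^{**}$ is injective.

Consequently, if $X^{**}$ is not injective, then $X$ has large blocks and Theorem~\ref{thm:A} applies. The equivalence of ``$X$ is an $\mathcal L_\infty$-space'' and ``$X^{**}$ is injective'' is due to Lindenstrauss and Rosenthal \cite{LR}; it is used only to rephrase the condition on $X$.
\end{proof}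

\begin{thebibliography}{9}

\bibitem{DU} J.~Diestel and J.~J.~Uhl, \emph{Vector Measures}.

\bibitem{LR} J.~Lindenstrauss and H.~P.~Rosenthal, \emph{The $\mathcal L_p$ spaces}, Israel J. Math. \textbf{7} (1969).

\bibitem{PIO} \emph{Pietsch integral operators defined on injective tensor products of spaces and applications}, \url{https://homsy-staging.cambridgecore.org/core/services/aop-cambridge-core/content/view/5071606376DF32B1A2DD7BD7C6D1682E/S0017089500032110a.pdf/pietsch-integral-operators-defined-on-injective-tensor-products-of-spaces-and-applications.pdf}.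

\end{thebibliography}

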